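\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A diagonal-flexible space that is not homogeneous}


\begin{abstract}
A space $X$ is diagonal-flexible if, for every $z\in X$, some homeomorphism of $X\times X$ onto itself maps the diagonal onto $X\times\{z\}$. We answer in the negative the question whether every diagonal-flexible space is homogeneous: there is a separable metrizable zero-dimensional counterexample, in ZFC. The number of orbits of its homeomorphism group can be any prescribed element of $\{2,3,\dots\}\cup\{\omega\}$. In the positive direction, the square of every diagonal-flexible space is homogeneous, and a nonempty separable metrizable zero-dimensional space that is Polish or $\sigma$-compact is diagonal-flexible if and only if it is homeomorphic to a topological group.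
\end{abstract}

\section{Introduction}

\subsection{The question}

All spaces are Tychonoff. The diagonal of $X$ is $\Delta_X=\{(x,x):x\in X\}\subset X\times X$. A space $X$ is \emph{diagonal-flexible} if for every $z\in X$ there is a homeomorphism $h$ of $X\times X$ onto itself with $h(\Delta_X)=X\times\{z\}$. The diagonal and the horizontal slice $X\times\{z\}$ are both copies of $X$; the definition asks that they be placed in the square in the same way. A space is \emph{homogeneous} if any point can be mapped to any other by a homeomorphism of the space onto itself.

If $X$ is a topological group, then $(x,y)\mapsto(x,x^{-1}yz)$ is a homeomorphism of $X\times X$ that maps $(x,x)$ to $(x,z)$, so $X$ is diagonal-flexible. This map does more: it preserves every vertical line $\{x\}\times X$. Keeping this feature leads to a stronger notion. A space $X$ is \emph{rectifiable} if there are a point $e\in X$ and a homeomorphism $g$ of $X\times X$ onto itself with $g(x,x)=(x,e)$ and $g(\{x\}\times X)=\{x\}\times X$ for every $x\in X$. Here homogeneity is immediate: $g$ acts on the line $\{x\}\times X$ as a homeomorphism $g_x$ of $X$ with $g_x(x)=e$, so $g_y^{-1}g_x$ maps $x$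 to $y$. Moreover, if $\varphi$ is a homeomorphism of $X$ with $\varphi(e)=z$, then $(\mathrm{id}\times\varphi)\circ g$ maps $\Delta_X$ onto $X\times\{z\}$. Thus
\begin{equation}\label{eq:implications}
\text{topological group}\ \Rightarrow\ \text{rectifiable}\ \Rightarrow\ \text{homogeneous and diagonal-flexible}.
\end{equation}
In a diagonal-flexible space the vertical lines may be destroyed, and the argument for homogeneity disappears with them. The property is strictly weaker than rectifiability: the Sorgenfrey line is known to be diagonal-flexible but not rectifiable. Since its topology is invariant under translations, however, the Sorgenfrey line is homogeneous. This suggests the following question, posed in \cite{DFR}.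

\begin{quote}
\emph{Is every diagonal-flexible space homogeneous?}
\end{quote}

There is some reason to expect a positive answer. Let $X$ be diagonal-flexible and let $h(\Delta_X)=X\times\{z\}$. Then $h(x,x)=(\pi(x),z)$ for some homeomorphism $\pi$ of $X$, and $(\pi^{-1}\times\mathrm{id})\circ h$ maps $(x,x)$ to $(x,z)$ for all $x$. Write $p\sim q$ if some homeomorphism of $X\times X$ maps $p$ to $q$. We have shown that $(x,x)\sim(x,z)$ for all $x,z$. Together with the swap of coordinates this gives
\begin{equation}\label{eq:square}
(x,y)\sim(x,x)\sim(x,z)\sim(z,x)\sim(z,z)\sim(z,w)\qquad(x,y,z,w\in X),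
\end{equation}
so \emph{the square $X\times X$ is homogeneous}. For many familiar spaces homogeneity of the square is enough to recover homogeneity of $X$ (Theorem~\ref{thm:C}(ii) below). In general it is not.

\subsection{Results}

We abbreviate ``separable metrizable zero-dimensional'' (zero-dimensional: having a base of clopen sets) to \textbf{SMZ}. Such spaces are Tychonoff.

\begin{theorem}\label{thm:A}
There is a non-homogeneous SMZ space $X$ such that for every $z\in X$ there is a homeomorphism $h$ of $X\times X$ onto itself with $h(x,x)=(x,z)$ for all $x\in X$. In particular, $X$ is diagonal-flexible and not homogeneous.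
\end{theorem}

\begin{theorem}\label{thm:B}
For every $\kappa\in\{1,2,3,\dots\}\cup\{\omega\}$ there is an SMZ space $X$ whose homeomorphism group has exactly $\kappa$ orbits and such that for every $z\in X$ there is a homeomorphism $h$ of $X\times X$ onto itself with $h(x,x)=(x,z)$ for all $x\in X$.
\end{theorem}

\begin{theorem}\label{thm:C}
\textup{(i)} If $X$ is any diagonal-flexible space, then $X\times X$ is homogeneous.

\textup{(ii)} If $X$ is a nonempty SMZ space that is Polish or $\sigma$-compact, then the following are equivalent: $X$ is diagonal-flexible; $X$ is homogeneous; $X\times X$ is homogeneous; $X$ is rectifiable; $X$ is homeomorphic to a topological group.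
\end{theorem}

Part (i) was proved in \eqref{eq:square}. Part (ii) is proved in Section~\ref{sec:positive}; it shows that the space of Theorem~\ref{thm:A} cannot be Polish or $\sigma$-compact. Theorem~\ref{thm:B} with $\kappa=2$ contains Theorem~\ref{thm:A}, but Theorem~\ref{thm:A} has a more elementary proof, which uses no descriptive set theory and which we give first.

\subsection{The plan}

Call a space \emph{h-homogeneous} if all its nonempty clopen subsets are homeomorphic to each other. The construction has four steps.
\begin{enumerate}
\item For an SMZ space $X$ without isolated points, diagonal-flexibility follows as soon as $X^2$ is h-homogeneous (Section~\ref{sec:flex}). So we want $X^2$ to look everywhere the same although $X$ does not.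
\item We try $X=A\oplus A^2$, where $\oplus$ denotes topological sum. Then
$$X^2\cong A^2\oplus A^3\oplus A^3\oplus A^4 ,$$
and it suffices that $A^2\cong A^3\cong A^4$ robustly enough, while $A$ and $A^2$ are not even locally homeomorphic.
\item To control the powers of $A$ we let $A$ be an \emph{absorber}: a space that resembles $\mathbb Q$, with the points of $\mathbb Q$ replaced by copies of the members of a countable family $\mathcal Y$. The homeomorphism type of $A$ depends only on which spaces embed as closed subsets in members of $\mathcal Y$, and $A^r$ is the absorber of the family $\mathcal Y^r$ of $r$-fold products (Sections~\ref{sec:absorbers} and~\ref{sec:unique}).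
\item It remains to find $\mathcal Y$ such that all threefold products of members of $\mathcal Y$ embed as closed subsets in twofold products, while some twofold product cannot be assembled from countably many closed pieces that embed as closed subsets in members of $\mathcal Y$. A Bernstein set provides this (Section~\ref{sec:families}).
\end{enumerate}

\subsection{Conventions}

We write $\omega=\{0,1,2,\dots\}$, $K=2^\omega$, and $[s]=\{x\in K: s\subset x\}$ for $s\in2^{<\omega}$; the restriction of a sequence $x$ to its first $n$ terms is $x|n$. Countable means finite or countably infinite. A \emph{Cantor set} is a space homeomorphic to $K$; every nonempty compact SMZ space without isolated points is one. Partitions have nonempty members. A neighborhood of a point is a set that contains the point in its interior.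

The class of SMZ spaces is closed under subspaces, countable products and countable topological sums, and every SMZ space is homeomorphic to a subset of $K$. In an SMZ space every open cover is refined by a countable partition into clopen sets: choose a countable cover $O_0,O_1,\dots$ by clopen sets that refines the given one, and take the nonempty sets among $O_j\setminus\bigcup_{i<j}O_i$. Consequently disjoint closed sets $C,D$ can be separated by a clopen set: refine $\{X\setminus C,X\setminus D\}$ by a clopen partition and take the union of the members meeting $C$. The union of any subfamily of a clopen partition is clopen. A non-isolated point has a strictly decreasing sequence $X=G_0\supsetneq G_1\supsetneq\cdots$ of clopen sets as a neighborhood base.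

\section{Moving the diagonal when the square is h-homogeneous}\label{sec:flex}

Consider first $K=2^\omega$ as the group $(\mathbb Z/2)^\omega$. The homeomorphism $(x,y)\mapsto(x,x+y)$ takes $\Delta_K$ to $K\times\{0\}$. Let $0^n$ be the sequence of $n$ zeros. For $s\in2^{n}$ put
$$D_s=\{(x,y)\in[s]\times[s]:x_n\ne y_n\},\qquad E_s=[s]\times\{w\in K:w|n=0^n,\ w_n=1\}.$$
The sets $D_s$ partition $K^2\setminus\Delta_K$: the index of $(x,y)$ is the longest common initial segment of $x$ and $y$. The sets $E_s$ partition $K\times(K\setminus\{0\})$, and the map takes $D_s$ onto $E_s$, because $x,y$ first differ at $n$ if and only if the first nonzero coordinate of $x+y$ is the $n$-th.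

Now forget the group and choose \emph{arbitrary} homeomorphisms $h_s:D_s\to E_s$. Their union, completed by $(x,x)\mapsto(x,0)$, is still a homeomorphism of $K^2$: near the diagonal all that matters is that $[s]\times[s]$ is mapped onto $[s]\times[0^n]$ for $s\in2^n$. So the group served only to make $D_s$ and $E_s$ homeomorphic. If all nonempty clopen subsets of the square are homeomorphic, no group is needed.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!50] (0,2) rectangle (2,4) (2,0) rectangle (4,2);
\fill[gray!30] (0,1) rectangle (1,2) (1,0) rectangle (2,1) (2,3) rectangle (3,4) (3,2) rectangle (4,3);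
\foreach \i in {0,1,2,3} {
  \fill[gray!12] (\i,\i+0.5) rectangle (\i+0.5,\i+1);
  \fill[gray!12] (\i+0.5,\i) rectangle (\i+1,\i+0.5);
}
\draw (0,0) rectangle (4,4);
\draw[very thick] (0,0) -- (4,4);
\node at (1,3) {$D_X$}; \node at (3,1) {$D_X$};
\node at (0.5,1.5) {\small $D_U$}; \node at (1.5,0.5) {\small $D_U$};
\node at (2.5,3.5) {\small $D_{U'}$}; \node at (3.5,2.5) {\small $D_{U'}$};
\draw[->] (4.5,2) -- node[above] {$h$} (5.5,2);
\begin{scope}[xshift=6cm]
\fill[gray!50] (0,2) rectangle (4,4);
\fill[gray!30] (0,1) rectangle (4,2);
\fill[gray!12] (0,0.5) rectangle (4,1);
\draw (0,0) rectangle (4,4);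
\draw (0,2) -- (4,2) (0,1) -- (4,1) (0,0.5) -- (4,0.5);
\draw (2,0.5) -- (2,2) (1,0.5) -- (1,1) (3,0.5) -- (3,1);
\draw[very thick] (0,0) -- (4,0);
\node at (2,3) {$E_X$};
\node at (1,1.5) {\small $E_U$}; \node at (3,1.5) {\small $E_{U'}$};
\node[right] at (4,0) {\small $X\times\{z\}$};
\end{scope}
\end{tikzpicture}
\caption{The square of $X$, drawn as if $X$ were an interval, when $X$ is split into two sets $U,U'$, each of these into two, and so on. Left: the complement of the diagonal is divided into the sets $D_U$ (equal shading means equal level). Right: the complement of the slice $X\times\{z\}$ is divided into the sets $E_U$. The map $h$ takes each $D_U$ to $E_U$ by any homeomorphism, and hence each diagonal box $U\times U$ to a box standing on the slice over $U$.}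
\label{fig:boxes}
\end{figure}

\begin{proposition}\label{prop:flex}
Let $X$ be an SMZ space without isolated points such that $X^2$ is h-homogeneous. Then for each $z\in X$ there is a homeomorphism $h$ of $X^2$ onto itself with $h(x,x)=(x,z)$ for all $x\in X$.
\end{proposition}

\begin{proof}
Fix a metric on $X$. Choose clopen partitions $\mathcal U_n$ of $X$ ($n\in\omega$) such that $\mathcal U_0=\{X\}$, $\mathcal U_{n+1}$ refines $\mathcal U_n$, the members of $\mathcal U_n$ have diameter $<2^{-n}$ for $n\ge1$, and each $U\in\mathcal U_n$ contains at least two members of $\mathcal U_{n+1}$. The last condition can be met because $U$, having no isolated points, has more than one point: partition it into clopen sets of diameter less than $\min(2^{-n-1},\operatorname{diam}U)$. In particular, a set belongs to $\mathcal U_n$ for at most one $n$. Let $X=G_0\supsetneq G_1\supsetneq\cdots$ be a clopen neighborhood base at $z$. For $U\in\mathcal U_n$ put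
$$D_U=(U\times U)\setminus\bigcup\{V\times V:V\in\mathcal U_{n+1},\ V\subset U\},\qquad E_U=U\times(G_n\setminus G_{n+1})$$
(see Figure~\ref{fig:boxes}). Both sets are nonempty, and both are clopen in $X^2$; for $D_U$, note that the boxes $V\times V'$ with $V,V'\in\mathcal U_{n+1}$ contained in $U$ form a clopen partition of $U\times U$, and $D_U$ is the union of those with $V\ne V'$.

\emph{The sets $D_U$ partition $X^2\setminus\Delta_X$.} Clearly each $D_U$ misses the diagonal. Let $x\ne y$, and let $n$ be the largest number such that $x,y$ lie in a common $U\in\mathcal U_n$; it exists because the diameters tend to $0$. Then $(x,y)\in D_U$. If also $(x,y)\in D_{U'}$ with $U'\in\mathcal U_m$, then $m\le n$; and $m<n$ is impossible, since then $x,y$ would lie in a common member of $\mathcal U_{m+1}$, which is contained in $U'$. So $m=n$ and $U'=U$.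

\emph{The sets $E_U$ partition $X\times(X\setminus\{z\})$}, since a point $y\ne z$ lies in $G_n\setminus G_{n+1}$ for exactly one $n$, and $x$ lies in exactly one member of $\mathcal U_n$.

By h-homogeneity of $X^2$ there are homeomorphisms $h_U:D_U\to E_U$. Let $h$ be their union together with $(x,x)\mapsto(x,z)$. Then $h$ is a bijection of $X^2$, and it restricts to a homeomorphism between the open sets $X^2\setminus\Delta_X$ and $X\times(X\setminus\{z\})$.

It remains to look at a point $(x,x)$. Let $x\in U_n\in\mathcal U_n$ for each $n$. The set $(U_n\times U_n)\setminus\Delta_X$ is the union of the sets $D_U$ with $U\in\mathcal U_m$, $m\ge n$, $U\subset U_n$, and $U_n\times(G_n\setminus\{z\})$ is the union of the sets $E_U$ over the same $U$. Hence $h(U_n\times U_n)=U_n\times G_n$. The sets $U_n\times U_n$ form a neighborhood base at $(x,x)$ and the sets $U_n\times G_n$ form one at $(x,z)$. So $h$ is continuous at $(x,x)$ and $h^{-1}$ is continuous at $(x,z)$.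
\end{proof}

The assumption on isolated points excludes little: if $X$ has an isolated point, then $X^2$ has a clopen singleton, and h-homogeneity makes $X^2$ a single point.

\section{Absorbers}\label{sec:absorbers}

We now need spaces whose products and clopen subsets can be recognized from simple data. The model is $\mathbb Q$: a countable union of points, none of them open, with points everywhere. We replace the points by members of a family of spaces.

Say that $E$ \emph{closed-embeds} in $Y$ if $E$ is homeomorphic to a closed subset of $Y$. For families $\mathcal Y,\mathcal Y'$ of spaces write $\mathcal Y\preceq\mathcal Y'$ if every member of $\mathcal Y$ closed-embeds in some member of $\mathcal Y'$, and $\mathcal Y\equiv\mathcal Y'$ if $\mathcal Y\preceq\mathcal Y'\preceq\mathcal Y$. Let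
$$\mathcal Y\otimes\mathcal Y'=\{Y\times Y':Y\in\mathcal Y,\ Y'\in\mathcal Y'\},\qquad \mathcal Y^r=\mathcal Y\otimes\dots\otimes\mathcal Y\quad(r\text{ factors}).$$
The relation $\preceq$ is transitive, and $\mathcal Y_1\preceq\mathcal Y_1'$, $\mathcal Y_2\preceq\mathcal Y_2'$ imply $\mathcal Y_1\otimes\mathcal Y_2\preceq\mathcal Y_1'\otimes\mathcal Y_2'$.

From now on, a family $\mathcal Y$ for which we speak of absorbers is always a nonempty countable family of nonempty SMZ spaces.

\begin{definition}
A nonempty SMZ space $A$ is a \emph{$\mathcal Y$-absorber} if
\begin{enumerate}
\item[(a)] $A=\bigcup_{n\in\omega}F_n$, where each $F_n$ is closed and nowhere dense in $A$ and closed-embeds in a member of $\mathcal Y$;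
\item[(b)] for each $Y\in\mathcal Y$, every nonempty open subset of $A$ contains a set homeomorphic to $Y$ that is closed and nowhere dense in $A$.
\end{enumerate}
\end{definition}

Condition (a) bounds the complexity of $A$ from above, condition (b) from below. The words ``nowhere dense'' in (a) are essential if absorbers are to be unique: without them, both $K$ and $\mathbb Q\times K$ would qualify for $\mathcal Y=\{K\}$. By (a), an absorber has no isolated points.

\begin{example}\label{ex:Q}
(1) \emph{A nonempty countable SMZ space without isolated points, such as $\mathbb Q$, is an absorber for the family consisting of a one-point space}: its points are closed and nowhere dense.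

(2) \emph{Let $A$ be a nonempty $\sigma$-compact SMZ space in which no point has a compact neighborhood and no point has a countable neighborhood; for instance $A=\mathbb Q\times K$. Then $A$ is a $\{K\}$-absorber.} Indeed, compact subsets of $A$ have empty interior, so they are closed and nowhere dense, and, being SMZ, they closed-embed in $K$. This gives (a). For (b), a nonempty open set $O\subset A$ is uncountable, and it is $\sigma$-compact, since open subsets of a metrizable space are $F_\sigma$. So $O$ contains an uncountable compact set, which contains a Cantor set by the Cantor--Bendixson theorem.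
\end{example}

\begin{lemma}\label{lem:calculus}
\begin{enumerate}
\item[\textup{(1)}] A nonempty clopen subset of a $\mathcal Y$-absorber is a $\mathcal Y$-absorber.
\item[\textup{(2)}] A nonempty countable topological sum of $\mathcal Y$-absorbers is a $\mathcal Y$-absorber.
\item[\textup{(3)}] If $A$ is a $\mathcal Y$-absorber and $A'$ is a $\mathcal Y'$-absorber, then $A\times A'$ is a $\mathcal Y\otimes\mathcal Y'$-absorber.
\item[\textup{(4)}] If $\mathcal Y\equiv\mathcal Y'$, then every $\mathcal Y$-absorber is a $\mathcal Y'$-absorber.
\end{enumerate}
\end{lemma}

\begin{proof}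
(1) Let $C$ be clopen in $A=\bigcup F_n$. The sets $F_n\cap C$ witness (a) for $C$. A subset of $C$ is closed and nowhere dense in $A$ if and only if it is so in $C$, and (b) follows.

(2) The sets witnessing (a) in the countably many summands witness (a) for the sum. A nonempty open subset of the sum meets some summand in a nonempty open set, whence (b).

(3) If $A=\bigcup F_n$ and $A'=\bigcup F'_m$ as in (a), then $A\times A'=\bigcup_{n,m}F_n\times F'_m$, and these sets are closed, nowhere dense and closed-embed in members of $\mathcal Y\otimes\mathcal Y'$. A nonempty open subset of $A\times A'$ contains a box $O\times O'$ with $O,O'$ open and nonempty. If $O$ and $O'$ contain closed nowhere dense copies of $Y$ and $Y'$, the product of these copies is a closed nowhere dense copy of $Y\times Y'$.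

(4) Condition (a) passes from $\mathcal Y$ to $\mathcal Y'$ because $\mathcal Y\preceq\mathcal Y'$. For (b), let $Y'\in\mathcal Y'$; since $\mathcal Y'\preceq\mathcal Y$, it closed-embeds in some $Y\in\mathcal Y$. A closed nowhere dense copy of $Y$ inside a given open set contains a closed copy of $Y'$, which is closed and nowhere dense in $A$.
\end{proof}

\begin{proposition}\label{prop:exist}
Every nonempty countable family $\mathcal Y$ of nonempty SMZ spaces has a $\mathcal Y$-absorber.
\end{proposition}

\begin{proof}
Write $\mathcal Y=\{Y_n:n\in\omega\}$, with repetitions if necessary; we may assume that $Y_n\subset K$. For $s\in2^{<\omega}$ let $\iota_s:K\to[s]$, $\iota_s(x)=s^\frown x$. Partition $\mathbb Q$ into dense sets $D_{n,s}$ ($n\in\omega$, $s\in2^{<\omega}$), and put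
$$A=\bigcup_{n,s}D_{n,s}\times\iota_s(Y_n)\subset\mathbb Q\times K .$$
For $q\in D_{n,s}$ the fiber $F_q=A\cap(\{q\}\times K)=\{q\}\times\iota_s(Y_n)$ is closed in $A$ and homeomorphic to $Y_n$. Every nonempty open subset of $A$ contains a set $A\cap(I\times[s])$ with $I\subset\mathbb Q$ a nonempty open interval and $s\in2^{<\omega}$. This set contains, for every $n$, the fibers $F_q$ for the infinitely many $q\in I\cap D_{n,s}$. Hence no nonempty open set lies in a single fiber, so the closed sets $F_q$ are nowhere dense. Now $A=\bigcup_qF_q$ gives (a), and the fibers just found give (b).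
\end{proof}

We write $A(\mathcal Y)$ for a $\mathcal Y$-absorber; by Theorem~\ref{thm:unique} below it is unique up to homeomorphism. The following lemma will distinguish absorbers.

\begin{lemma}\label{lem:obstruct}
Let $A$ be a $\mathcal Y$-absorber and $A'$ a $\mathcal Y'$-absorber, and suppose that some nonempty clopen subset $C$ of $A$ is homeomorphic to a clopen subset $C'$ of $A'$. Then every space $T$ that closed-embeds in a member of $\mathcal Y$ is a countable union of closed subspaces each of which closed-embeds in a member of $\mathcal Y'$.
\end{lemma}

\begin{proof}
By (b), $C$ contains a copy of $T$ that is closed in $A$. Hence $C'$ contains a copy $T'$ of $T$ that is closed in $C'$, and so in $A'$. Let $A'=\bigcup F'_n$ as in (a). Then $T'=\bigcup_n(T'\cap F'_n)$, and $T'\cap F'_n$ is closed both in $T'$ and in $F'_n$.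
\end{proof}

\section{Absorbers are unique}\label{sec:unique}

\subsection{The smallest case}

Let $A$ and $B$ be countable, nonempty, SMZ, without isolated points. To see that they are homeomorphic, choose $a\in A$, $b\in B$ and strictly decreasing clopen neighborhood bases $(G_n)$ at $a$ and $(G_n')$ at $b$, with $G_0=A$, $G'_0=B$. Declare that $a$ goes to $b$ and that $G_n\setminus G_{n+1}$ goes onto $G'_n\setminus G'_{n+1}$ for each $n$. Whatever is decided later inside these sets, the resulting bijection will be continuous at $a$ and its inverse will be continuous at $b$. Treat each pair $(G_n\setminus G_{n+1},\,G'_n\setminus G'_{n+1})$ in the same way, and continue. If at even stages one uses up points of $A$ in some enumeration, and at odd stages points of $B$, then in the end all points are used up, and the bijection is a homeomorphism.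

\subsection{The general step}

In general, the point $a$ is replaced by a closed nowhere dense set $F$, and $b$ by a copy $H$ of $F$. The difficulty is that $F$ has many points, and continuity must be guaranteed at each of them in advance. So the complement of $F$ must be cut into clopen pieces each of which not only lies close to $F$ but remembers \emph{to which part} of $F$ it is close, and the pieces on the other side must be close to the corresponding part of $H$. A retraction onto $F$ provides the memory.

\begin{lemma}\label{lem:retract}
A nonempty closed subset $F$ of an SMZ space $U$ is a retract of $U$.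
\end{lemma}

\begin{proof}
Let $d$ be a metric on $U$. Cover $U\setminus F$ by countably many clopen subsets $O$ of $U$ each of which contains a point $x\in U\setminus F$ with $\operatorname{diam}O<\frac12d(x,F)$. For such $O$ and $y\in O$ we have $d(y,F)\ge d(x,F)-\operatorname{diam}O>\frac12d(x,F)$. So $O\cap F=\emptyset$, and every nonempty $P\subset O$ satisfies $d(P,F)>0$ and $\operatorname{diam}P\le d(P,F)$. Making the sets $O$ disjoint we obtain a partition of $U\setminus F$ into clopen subsets $P_j$ of $U$ with $d(P_j,F)>0$ and $\operatorname{diam}P_j\le d(P_j,F)$. Choose $a_j\in F$ with $d(a_j,P_j)<2d(P_j,F)$. Let $r$ be the identity on $F$ and let $r(P_j)=\{a_j\}$.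

Clearly $r$ is continuous at the points of $U\setminus F$. Let $a\in F$. If $x\in P_j$ and $d(x,a)<\delta$, then $d(P_j,F)<\delta$, hence $d(x,a_j)\le\operatorname{diam}P_j+d(a_j,P_j)\le3\delta$ and $d(r(x),a)<4\delta$. If $x\in F$, then $r(x)=x$. So $r$ is continuous at $a$.
\end{proof}

\begin{lemma}\label{lem:step}
Let $U,V$ be $\mathcal Y$-absorbers, and let $F$ be a closed nowhere dense subset of $U$ that closed-embeds in a member of $\mathcal Y$. Then there are a closed nowhere dense set $H\subset V$, a homeomorphism $g:F\to H$, and partitions $\{U_i\}_{i\in I}$ of $U\setminus F$ and $\{V_i\}_{i\in I}$ of $V\setminus H$ into sets clopen in $U$ and in $V$, respectively, such that the following condition and its mirror image, with $(U,F,g)$ and $(V,H,g^{-1})$ interchanged, hold: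
\begin{equation}\label{eq:KR}
\begin{minipage}{0.8\textwidth}
for each $a\in F$ and each neighborhood $N$ of $g(a)$ in $V$ there is a neighborhood $M$ of $a$ in $U$ such that $g(F\cap M)\subset N$, and $V_i\subset N$ whenever $U_i\cap M\neq\emptyset$.
\end{minipage}
\end{equation}
\end{lemma}

Condition \eqref{eq:KR} says that $g$, extended by arbitrary bijections $U_i\to V_i$, is continuous at the points of $F$; the mirror image says the same about the inverse and the points of $H$.

\begin{proof}
If $F=\emptyset$, let $H=\emptyset$ and use the single pair $(U,V)$. Let $F\ne\emptyset$. Condition (b) for $V$ gives a closed nowhere dense $H\subset V$ and a homeomorphism $g:F\to H$. Fix metrics $d$ on $U$ and $\rho$ on $V$ and retractions $r:U\to F$, $r':V\to H$. Choose partitions $\mathcal P_n$ of $F$ into relatively clopen sets such that $\mathcal P_0=\{F\}$, $\mathcal P_{n+1}$ refines $\mathcal P_n$, and $\operatorname{diam}E<2^{-n}$, $\operatorname{diam}g(E)<2^{-n}$ for $E\in\mathcal P_n$, $n\ge1$.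

\emph{The pieces.} We construct clopen sets $U=G_0\supset G_1\supset\cdots\supset F$ shrinking to $F$, in such a way that over each $E\in\mathcal P_n$ something remains in $G_n\setminus G_{n+1}$. Let $G_n$ be given. For $E\in\mathcal P_n$ the open set $r^{-1}(E)\cap G_n$ contains $E\ne\emptyset$. As $F$ is nowhere dense, we can pick a point $x_E\in(r^{-1}(E)\cap G_n)\setminus F$. The sets $r^{-1}(E)$, $E\in\mathcal P_n$, form a clopen partition of $U$, and each contains exactly one of the chosen points, so the set $\{x_E:E\in\mathcal P_n\}$ is closed. Choose a clopen $G_{n+1}$ with
$$F\subset G_{n+1}\subset \bigl(G_n\cap\{x:d(x,r(x))<2^{-n-1}\}\bigr)\setminus\{x_E:E\in\mathcal P_n\};$$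
this is possible because the set on the right is open and contains $F$. If $x\in\bigcap_nG_n$, then $x=r(x)\in F$; so $\bigcap_nG_n=F$. Put
$$U_{n,E}=r^{-1}(E)\cap(G_n\setminus G_{n+1})\qquad(n\in\omega,\ E\in\mathcal P_n).$$
These sets are clopen in $U$, nonempty (as $x_E\in U_{n,E}$), and they partition $U\setminus F$. In the same way construct clopen sets $V=G'_0\supset G'_1\supset\cdots$ from $V,H,r'$ and the partitions $\{g(E):E\in\mathcal P_n\}$ of $H$, and put
$$V_{n,E}=(r')^{-1}(g(E))\cap(G'_n\setminus G'_{n+1}).$$
Both partitions are indexed by $I=\{(n,E):n\in\omega,\ E\in\mathcal P_n\}$.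

\emph{Verification of \eqref{eq:KR}.} Let $a\in F$. For $n\ge1$ let $a\in E\in\mathcal P_n$, and put
$$M_n=r^{-1}(E)\cap G_n,\qquad N_n=(r')^{-1}(g(E))\cap G'_n,$$
neighborhoods of $a$ and $g(a)$. If $y\in N_n$, then $\rho(y,r'(y))<2^{-n}$ and $r'(y)\in g(E)$, so $\rho(y,g(a))<2\cdot2^{-n}$. Hence $N_n\subset N$ for large $n$, and it suffices to show that $M=M_n$ works for $N_n$. First, $F\cap M_n=E$ and $g(E)\subset N_n$. Next, let $U_{m,E'}\cap M_n\ne\emptyset$. Then $m\ge n$, since otherwise $G_n\subset G_{m+1}$ is disjoint from $U_{m,E'}$. Also $E'\cap E\neq\emptyset$, since it contains $r(y)$ for every $y\in U_{m,E'}\cap M_n$. As $\mathcal P_m$ refines $\mathcal P_n$, we get $E'\subset E$. So $V_{m,E'}\subset(r')^{-1}(g(E))\cap G'_n=N_n$. The mirror image holds by the same argument, since the two sides were constructed in the same way from partitions of $F$ and $H$ that correspond under $g$.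
\end{proof}

\subsection{The back-and-forth argument}

\begin{theorem}\label{thm:unique}
Any two $\mathcal Y$-absorbers are homeomorphic.
\end{theorem}

\begin{proof}
Let $A=\bigcup F_n$ and $B=\bigcup H_n$ be $\mathcal Y$-absorbers with $F_n,H_n$ as in (a). We construct sets $\mathcal S_k$ of pairs $(U,V)$, where $U$ is nonempty and clopen in $A$, $V$ is nonempty and clopen in $B$, and within each $\mathcal S_k$ the first coordinates are pairwise disjoint and the second coordinates are pairwise disjoint. Let $\mathcal S_0=\{(A,B)\}$. Given $\mathcal S_k$, consider $(U,V)\in\mathcal S_k$; by Lemma~\ref{lem:calculus}(1), $U$ and $V$ are $\mathcal Y$-absorbers. If $k=2n$, apply Lemma~\ref{lem:step} to $U,V$ and the subset $F_n\cap U$ of $U$. If $k=2n+1$, apply it with the roles of $U$ and $V$ exchanged, to the subset $H_n\cap V$ of $V$, and invert the homeomorphism obtained. In either case we obtain closed sets $F^k_{U,V}\subset U$ and $H^k_{U,V}\subset V$, a homeomorphism $g^k_{U,V}:F^k_{U,V}\to H^k_{U,V}$, and pairs $(U_i,V_i)$, with \eqref{eq:KR} and its mirror image. Here $F^{2n}_{U,V}=F_n\cap U$ and $H^{2n+1}_{U,V}=H_n\cap V$. (The superscript is needed: if $F^k_{U,V}=\emptyset$,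 the pair $(U,V)$ may occur again in $\mathcal S_{k+1}$.) Let $\mathcal S_{k+1}$ consist of all pairs $(U_i,V_i)$ obtained from all $(U,V)\in\mathcal S_k$.

\emph{The bijection.} By construction, $A$ is for each $k$ the disjoint union of the sets $F^j_{U,V}$ with $j<k$, $(U,V)\in\mathcal S_j$, and of the first coordinates of the pairs in $\mathcal S_k$. Let $x\in F_n$. If $x$ lies in no $F^j_{U,V}$ with $j<2n$, then $x\in U$ for some $(U,V)\in\mathcal S_{2n}$, and so $x\in F_n\cap U=F^{2n}_{U,V}$. Hence each $x\in A$ lies in $F^k_{U,V}$ for exactly one $k$ and one $(U,V)\in\mathcal S_k$. Similarly, using the odd stages, each $y\in B$ lies in exactly one of the sets $H^k_{U,V}$. So the union $h$ of all the maps $g^k_{U,V}$ is a bijection from $A$ onto $B$.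

Moreover, $h(U)=V$ for every pair $(U,V)\in\mathcal S_k$. To see this, let $j\ge k$. Each pair $(U',V')\in\mathcal S_j$ arises in the construction from some pair $(U'',V'')\in\mathcal S_k$, and then $U'\subset U''$ and $V'\subset V''$. Since these sets are nonempty and the coordinates of the pairs in $\mathcal S_k$ are pairwise disjoint,
$$U'\cap U\ne\emptyset\iff U'\subset U\iff(U'',V'')=(U,V)\iff V'\subset V\iff V'\cap V\neq\emptyset .$$
As $U$ is disjoint from all $F^j_{U',V'}$ with $j<k$, it is the union of the sets $F^j_{U',V'}$ over all $j\ge k$ and all $(U',V')\in\mathcal S_j$ arising from $(U,V)$. In the same way $V$ is the union of the sets $H^j_{U',V'}$ over the same $j$ and $(U',V')$.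

\emph{Continuity.} Let $x\in F^k_{U,V}$ and let $N\subset V$ be a neighborhood of $h(x)$. Take $M\subset U$ from \eqref{eq:KR}. If $y\in M\cap F^k_{U,V}$, then $h(y)=g^k_{U,V}(y)\in N$. If $y\in M\setminus F^k_{U,V}$, then $y\in U_i$ for some $i$ with $U_i\cap M\ne\emptyset$, and $h(y)\in h(U_i)=V_i\subset N$. Since $U$ is open in $A$ and $V$ is open in $B$, $h$ is continuous at $x$. By the mirror image of \eqref{eq:KR}, $h^{-1}$ is continuous as well.
\end{proof}

\begin{corollary}\label{cor:homog}
Every absorber is h-homogeneous and homogeneous.
\end{corollary}

\begin{proof}
Let $A$ be a $\mathcal Y$-absorber. Its nonempty clopen subsets are $\mathcal Y$-absorbers, hence homeomorphic. Let $x,y\in A$. As $A$ has no isolated points, there are strictly decreasing clopen neighborhood bases $(G_n)$ at $x$ and $(G'_n)$ at $y$ with $G_0=G_0'=A$. By h-homogeneity there are homeomorphisms $G_n\setminus G_{n+1}\to G'_n\setminus G'_{n+1}$. Their union, together with $x\mapsto y$, maps $G_n$ onto $G'_n$ for each $n$, and is therefore a homeomorphism of $A$ mapping $x$ to $y$.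
\end{proof}

With Example~\ref{ex:Q}, Theorem~\ref{thm:unique} yields two classical characterizations: every nonempty countable SMZ space without isolated points is homeomorphic to $\mathbb Q$ (Sierpi\'nski), and every space as in Example~\ref{ex:Q}(2) is homeomorphic to $\mathbb Q\times K$ (Alexandroff--Urysohn). Both will be used in Section~\ref{sec:positive}.

\section{Families whose cubes embed in their squares}\label{sec:families}

By Lemmas~\ref{lem:calculus} and~\ref{lem:obstruct} and Theorem~\ref{thm:unique}, item 2 of the plan is now a problem about families: find $\mathcal Y$ with $\mathcal Y^2\equiv\mathcal Y^3\equiv\mathcal Y^4$ such that some space that closed-embeds in a member of $\mathcal Y^2$ is not a countable union of closed subspaces that closed-embed in members of $\mathcal Y$. To this end we need a property shared by all members of $\mathcal Y$ that is inherited by closed subspaces but lost in products.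

\begin{definition}
A space is \emph{$\mathbb Q$-free} if it has no closed subspace homeomorphic to $\mathbb Q$.
\end{definition}

Closed subspaces of $\mathbb Q$-free spaces are $\mathbb Q$-free. Fix a \emph{Bernstein set} $B\subset K$, that is, a set such that both $B$ and $K\setminus B$ meet every Cantor set in $K$. (Let $\mathfrak c$ be the cardinality of $K$. There are $\mathfrak c$ Cantor sets in $K$, each of cardinality $\mathfrak c$; well-order them in type $\mathfrak c$ and choose by recursion two new points in each, one put into $B$ and one kept out of $B$.) For $Z\subset K$ put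
$$Z^+=B\cup Z,\qquad Z^-=(K\setminus B)\cup Z .$$

\begin{lemma}\label{lem:bernstein}
Let $Z\subset K$. Then
\textup{(1)} $Z^+$ and $Z^-$ are $\mathbb Q$-free;
\textup{(2)} $Z$ closed-embeds in $Z^+\times Z^-$.
\end{lemma}

\begin{proof}
(1) Let $Y$ be $Z^+$ or $Z^-$, and suppose that $D\cong\mathbb Q$ is closed in $Y$. The closure $L$ of $D$ in $K$ is nonempty, compact and without isolated points, so it is a Cantor set, and $L\cap Y=D$ is countable. But $L\cong K\times K$ contains uncountably many pairwise disjoint Cantor sets, corresponding to the sets $\{t\}\times K$, and each of them meets $Y$, since $Y$ contains $B$ or $K\setminus B$. So $L\cap Y$ is uncountable, a contradiction.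

(2) Since $Z^+\cap Z^-=Z$, the map $x\mapsto(x,x)$ takes $Z$ homeomorphically onto $\Delta_K\cap(Z^+\times Z^-)$, which is closed in $Z^+\times Z^-$.
\end{proof}

For example, if $Z$ is a countable dense subset of $K$, then neither $Z^+$ nor $Z^-$ contains a closed copy of $\mathbb Q$, but $Z^+\times Z^-$ contains one, consisting of the points of $\Delta_K$ in it. In fact $Z$ is completely arbitrary: \emph{every} SMZ space closed-embeds in a product of two $\mathbb Q$-free spaces. In particular we may take for $Z$ a copy of a product of three spaces of the form $Z_1^\pm$; iterating this, we obtain the family we want.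

\begin{lemma}\label{lem:family}
Let $T_k$ $(k\in\omega)$ be nonempty subsets of $K$. There is a countable family $\mathcal Y$ of nonempty $\mathbb Q$-free SMZ spaces such that
$$\{T_k:k\in\omega\}\preceq\mathcal Y^2\qquad\text{and}\qquad\mathcal Y^2\equiv\mathcal Y^3\equiv\mathcal Y^4 .$$
\end{lemma}

\begin{proof}
Fix a homeomorphism $\theta:K^3\to K$. Put
\begin{align*}
\mathcal Y_0&=\{T_k^+,T_k^-:k\in\omega\},\\
\mathcal Y_{j+1}&=\mathcal Y_j\cup\{Z^+,Z^-:Z=\theta(Y\times Y'\times Y''),\ Y,Y',Y''\in\mathcal Y_j\},
\end{align*}
and $\mathcal Y=\bigcup_j\mathcal Y_j$. Then $\mathcal Y$ is a countable family of nonempty subsets of $K$, each of the form $Z^+$ or $Z^-$, hence $\mathbb Q$-free. By Lemma~\ref{lem:bernstein}(2), $T_k$ closed-embeds in $T_k^+\times T_k^-\in\mathcal Y^2$.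

Let $Y,Y',Y''\in\mathcal Y$. They lie in a common $\mathcal Y_j$. Let $Z=\theta(Y\times Y'\times Y'')$. Then $Y\times Y'\times Y''\cong Z$ closed-embeds in $Z^+\times Z^-$, and $Z^+,Z^-\in\mathcal Y_{j+1}$. So $\mathcal Y^3\preceq\mathcal Y^2$. Multiplying by one more factor we get $\mathcal Y^4\preceq\mathcal Y^3\preceq\mathcal Y^2$. Conversely, $\mathcal Y^2\preceq\mathcal Y^3\preceq\mathcal Y^4$: fix a point in the additional coordinate.
\end{proof}

It remains to choose a space $T$ that is not a countable union of closed $\mathbb Q$-free subspaces; Lemma~\ref{lem:family} then makes it closed-embed in a member of $\mathcal Y^2$. The space $\mathbb Q$ will not do, being a countable union of points. Its countable power will.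

\begin{lemma}\label{lem:Qomega}
$\mathbb Q^\omega$ is not a countable union of closed $\mathbb Q$-free subspaces.
\end{lemma}

\begin{proof}
Suppose that $\mathbb Q^\omega=\bigcup_kE_k$ with $E_k$ closed and $\mathbb Q$-free. For $s\in\mathbb Q^{<\omega}$ let $S(s)=\{x\in\mathbb Q^\omega:s\subset x\}$. We construct $\emptyset=s_0\subsetneq s_1\subsetneq s_2\subsetneq\cdots$ such that every point of $\mathbb Q^\omega$ extending all $s_k$ lies outside every $E_k$. Given $s_k$, the set $S(s_k)$ contains $\{s_k{}^\frown q^\frown(0,0,\dots):q\in\mathbb Q\}$, a closed subset of $\mathbb Q^\omega$ homeomorphic to $\mathbb Q$. So $S(s_k)\not\subset E_k$.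

Note that $S(s)$ need not be open, because the factors $\mathbb Q$ are not discrete; we therefore also keep track of neighborhoods. Pick $x\in S(s_k)\setminus E_k$. As $E_k$ is closed, some basic neighborhood of $x$, which restricts only the first $\ell$ coordinates, misses $E_k$, and we may take $\ell>|s_k|$. Let $s_{k+1}=x|\ell$. Every point of $S(s_{k+1})$ agrees with $x$ in the first $\ell$ coordinates and so lies in that neighborhood; thus $S(s_{k+1})\cap E_k=\emptyset$. Now $\bigcup_ks_k\in\mathbb Q^\omega$ belongs to every $S(s_{k+1})$, hence to no $E_k$, a contradiction.
\end{proof}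

\section{A diagonal-flexible space that is not homogeneous}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathcal Y$ be the family of Lemma~\ref{lem:family} for $T_k=T$ $(k\in\omega)$, where $T\subset K$ is a copy of $\mathbb Q^\omega$. Let $A=A(\mathcal Y)$ and
$$X=A\oplus A^2 .$$

\emph{Flexibility.} By Lemma~\ref{lem:calculus}(3), $A^r$ is a $\mathcal Y^r$-absorber. Since $\mathcal Y^2\equiv\mathcal Y^3\equiv\mathcal Y^4$, all of $A^2,A^3,A^4$ are $\mathcal Y^2$-absorbers, by Lemma~\ref{lem:calculus}(4). Hence, by Lemma~\ref{lem:calculus}(2), so is their sum
$$X^2\cong A^2\oplus A^3\oplus A^3\oplus A^4 ,$$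
and $X^2$ is h-homogeneous by Corollary~\ref{cor:homog}. As $X$ is SMZ and has no isolated points, Proposition~\ref{prop:flex} gives the homeomorphisms $h$.

\emph{Non-homogeneity.} Suppose that a homeomorphism $f$ of $X$ maps a point $a\in A$ to a point $b\in A^2$. Then $C=A^2\cap f(A)$ is clopen in $A^2$ and contains $b$, and it is homeomorphic to the clopen subset $f^{-1}(C)$ of $A$. Now $A^2$ is a $\mathcal Y^2$-absorber and $A$ is a $\mathcal Y$-absorber, and $\mathbb Q^\omega$ closed-embeds in a member of $\mathcal Y^2$. By Lemma~\ref{lem:obstruct}, $\mathbb Q^\omega$ is a countable union of closed subspaces that closed-embed in members of $\mathcal Y$. These subspaces are $\mathbb Q$-free, which contradicts Lemma~\ref{lem:Qomega}.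
\end{proof}

Since the absorbers $A$ and $A^2$ are homogeneous by Corollary~\ref{cor:homog} and are clopen in $X$, this space has exactly two orbits.

\section{Any countable number of orbits}\label{sec:B}

To obtain more orbits we use summands $A_0,A_1,\dots$ that are pairwise not locally homeomorphic, but whose products $A_k\times A_l$ are all homeomorphic. Lemma~\ref{lem:family} invites us to add to $\mathcal Y$ a single extra space $T_k$: it distinguishes $A_k$, but it is swallowed by $\mathcal Y^2$ in the products. We need a sequence of spaces $T_k$ none of which can be assembled from countably many closed pieces that are $\mathbb Q$-free or closed-embed in its predecessors.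

We use the Borel hierarchy and three facts about it.
\begin{enumerate}
\item[(F1)] For each $n\ge1$ there is a $\Pi^0_n$ subset of $K$ that is not $\Sigma^0_n$ \cite[Theorem 22.4]{Kechris}.
\item[(F2)] (Hurewicz) A Borel, even a coanalytic, subspace of a Polish space that has no relatively closed copy of $\mathbb Q$ is Polish \cite[Section 21.F]{Kechris}; hence it is $\Pi^0_2$ (that is, $G_\delta$) in the larger space.
\item[(F3)] If $n\ge2$, and $E,E'\subset K$ are homeomorphic, and $E'$ is $\Pi^0_n$ in $K$, then so is $E$. For by Lavrentiev's theorem a homeomorphism $E\to E'$ extends to a homeomorphism $G\to G'$ between $G_\delta$ sets of $K$ containing $E$ and $E'$, respectively. As $E'$ is $\Pi^0_n$ in $G'$, its preimage $E$ is $\Pi^0_n$ in $G$, that is, the intersection of $G$ with a $\Pi^0_n$ subset of $K$; and $G$ is $\Pi^0_2$, hence $\Pi^0_n$.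
\end{enumerate}

For $k\in\omega$ let $T_k\subset K$ be a $\Pi^0_{k+3}$ set that is not $\Sigma^0_{k+3}$; in particular $T_k\neq\emptyset$. The sequence starts at level $3$ because of (F2): a countable union of Borel $\mathbb Q$-free subsets of $K$ is $\Sigma^0_3$.

\begin{lemma}\label{lem:Tk}
$T_k$ is not a countable union of closed subspaces each of which is $\mathbb Q$-free or closed-embeds in $T_l$ for some $l<k$.
\end{lemma}

\begin{proof}
Suppose it is, and let $E$ be one of these subspaces. Being closed in $T_k$, it is Borel in $K$. If $E$ is $\mathbb Q$-free, it is $\Pi^0_2$ in $K$ by (F2). If $E$ is homeomorphic to a closed subset of $T_l$ with $l<k$, then that subset is the intersection of $T_l$ with a closed subset of $K$, so it is $\Pi^0_{l+3}$, and $E$ is $\Pi^0_{l+3}$ by (F3). Since $l+3\le k+2$, in both cases $E$ is $\Pi^0_{k+2}$ in $K$. Thus $T_k$ is a countable union of $\Pi^0_{k+2}$ sets, that is, $\Sigma^0_{k+3}$, a contradiction.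
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathcal Y$ be the family of Lemma~\ref{lem:family} for the sequence $(T_k)$ just chosen. Put
$$\mathcal W_k=\mathcal Y\cup\{T_k\},\qquad A_k=A(\mathcal W_k),\qquad X=\bigoplus_{k<\kappa}A_k .$$

\emph{Flexibility.} By Lemma~\ref{lem:calculus}(3), $A_k\times A_l$ is a $\mathcal W_k\otimes\mathcal W_l$-absorber. We claim that $\mathcal W_k\otimes\mathcal W_l\equiv\mathcal Y^2$. Clearly $\mathcal Y^2\subset\mathcal W_k\otimes\mathcal W_l$. Conversely, $T_k$ and $T_l$ closed-embed in members of $\mathcal Y^2$, so the members of $\mathcal W_k\otimes\mathcal W_l$, which are of the forms $Y\times Y'$, $T_k\times Y$, $Y\times T_l$ and $T_k\times T_l$ with $Y,Y'\in\mathcal Y$, closed-embed in members of $\mathcal Y^2$, $\mathcal Y^3$, $\mathcal Y^3$ and $\mathcal Y^4$, respectively, and hence in members of $\mathcal Y^2$. By Lemma~\ref{lem:calculus}(4) and (2), $X^2\cong\bigoplus_{k,l<\kappa}A_k\times A_l$ is a $\mathcal Y^2$-absorber. So it is h-homogeneous, and Proposition~\ref{prop:flex} applies to $X$, which has no isolated points.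

\emph{Orbits.} By Corollary~\ref{cor:homog} each $A_k$ is homogeneous. Extending homeomorphisms of $A_k$ by the identity, we see that $A_k$ lies in one orbit of $X$. Suppose that a homeomorphism $f$ of $X$ maps a point of $A_k$ into $A_l$ with $k\ne l$; passing to $f^{-1}$ if necessary we may assume that $l<k$. Then $f(A_k)\cap A_l$ is a nonempty clopen subset of $A_l$ homeomorphic to a clopen subset of $A_k$. As $T_k\in\mathcal W_k$, Lemma~\ref{lem:obstruct} shows that $T_k$ is a countable union of closed subspaces each of which closed-embeds in a member of $\mathcal W_l=\mathcal Y\cup\{T_l\}$, and thus is $\mathbb Q$-free or closed-embeds in $T_l$. This contradicts Lemma~\ref{lem:Tk}. So the orbits of $X$ are the sets $A_k$, $k<\kappa$.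
\end{proof}

\section{Polish and $\sigma$-compact spaces}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:C}(ii)]
By \eqref{eq:implications}, a space homeomorphic to a topological group is rectifiable, and a rectifiable space is homogeneous and diagonal-flexible. If $X$ is homogeneous, then so is $X^2$ (use products of homeomorphisms), and if $X$ is diagonal-flexible, then $X^2$ is homogeneous by (i). It remains to show:
\begin{quote}
\emph{if $X$ is a nonempty SMZ space that is Polish or $\sigma$-compact, and $X^2$ is homogeneous, then $X$ is homeomorphic to a topological group.}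
\end{quote}
We use homogeneity of $X^2$ as follows. If one point $x\in X$ has a neighborhood that is a singleton, compact, or countable, then $(x,x)$ has a neighborhood in $X^2$ of the same kind, hence so has every point of $X^2$. Intersecting with the closed subspace $\Delta_X\cong X$, we see that every point of $X$ has such a neighborhood.

\emph{Some point is isolated.} Then $X$ is discrete, and countable because it is separable. So $X$ is homeomorphic to a finite cyclic group or to $\mathbb Z$ with the discrete topology. From now on let $X$ have no isolated points.

\emph{Some point has a compact neighborhood.} Then $X$ is locally compact, so it has a countable partition into compact clopen sets. These have no isolated points, so they are Cantor sets. If the partition is finite, then $X\cong K$; if it is infinite, then $X\cong K\times\omega$. These spaces are homeomorphic to the groups $(\mathbb Z/2)^\omega$ and $(\mathbb Z/2)^\omega\times\mathbb Z$. From now on, let no point of $X$ have a compact neighborhood.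

\emph{$X$ is Polish.} By a theorem of Alexandroff and Urysohn, a nonempty zero-dimensional Polish space in which no point has a compact neighborhood is homeomorphic to $\omega^\omega$, hence to the group $\mathbb Z^\omega$.

\emph{$X$ is $\sigma$-compact.} If some point has a countable neighborhood, then all points have one, and $X$, being Lindel\"of, is countable. As $X$ has no isolated points, $X\cong\mathbb Q$ by Example~\ref{ex:Q}(1) and Theorem~\ref{thm:unique}. Otherwise $X$ satisfies the assumptions of Example~\ref{ex:Q}(2), as does $\mathbb Q\times K$, and $X\cong\mathbb Q\times K$ by Theorem~\ref{thm:unique}. Both $\mathbb Q$ and $\mathbb Q\times K$ are homeomorphic to topological groups, namely to $\mathbb Q$ and $\mathbb Q\times(\mathbb Z/2)^\omega$.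
\end{proof}

The arguments in this paper use zero-dimensionality throughout, apart from Theorem~\ref{thm:C}(i); we make no claim about compact or connected diagonal-flexible spaces in general.

\begin{thebibliography}{9}
\bibitem{DFR} \emph{Diagonal-Flexible Spaces And Rotoids}, \texttt{http://vestniken.ru/articles/24/eng/24.pdf}.

\bibitem{Kechris} Kechris, \emph{Classical Descriptive Set Theory}.
\end{thebibliography}

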